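\title{Compact self $T_1$-complementary spaces of arbitrarily large character}

\begin{abstract}
A space is self $T_1$-complementary if its topology, transported along a suitable bijection of the underlying set, becomes a complement of the original topology in the lattice of $T_1$-topologies. We prove in ZFC that for every cardinal $\lambda$ there is a compact Hausdorff self $T_1$-complementary space in which every point has character, and even $\pi$-character, at least $\lambda$. The space can be taken zero-dimensional, and every nonempty compact Hausdorff space is a retract of such a space. We also show that the weight of an infinite compact Hausdorff self $T_1$-complementary space equals its cardinality, and that for infinite $\lambda$ the examples need at least $2^\lambda$ points.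
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be an infinite set. The $T_1$-topologies on $X$, ordered by inclusion, form a lattice $\mathcal{L}_1(X)$: the meet of $\tau_1$ and $\tau_2$ is $\tau_1\cap\tau_2$, and their join is the topology with subbase $\tau_1\cup\tau_2$. The least element is the cofinite topology
\[
\operatorname{cfin}(X)=\{\varnothing\}\cup\{X\setminus F: F\subseteq X \text{ finite}\},
\]
and the greatest element is the discrete topology. Topologies $\tau_1,\tau_2\in\mathcal{L}_1(X)$ are \emph{$T_1$-complementary} if they are complements in this lattice, that is, if $\tau_1\cap\tau_2=\operatorname{cfin}(X)$ and $\tau_1\cup\tau_2$ is a subbase of the discrete topology. A space $(X,\tau)$ is \emph{self $T_1$-complementary} if there is a bijection $h\colon X\to X$ such that $\tau$ and $\sigma=\{h^{-1}(U):U\in\tau\}$ are $T_1$-complementary; we say that $h$ \emph{witnesses} this. Since $h\colon (X,\sigma)\to(X,\tau)$ is a homeomorphism, such a space has a complement that is a copy of itself.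

The two requirements pull in opposite directions: $\tau$ needs enough open sets for the join to be discrete and few enough for the meet to be cofinite. A convergent sequence shows the second requirement failing.

\begin{example}\label{ex:sequence}
Let $X=\omega\cup\{\infty\}$ be a convergent sequence with its limit, and let $h$ be any bijection of $X$. Then $\sigma$ is the topology in which $p=h^{-1}(\infty)$ has cofinite neighborhoods and all other points are isolated. If $p=\infty$, then $\sigma=\tau$ and the join is not discrete. If $p\ne\infty$, the join is discrete, but every set containing $p$ and $\infty$ is closed in both topologies, so the meet is not cofinite.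
\end{example}

The \emph{character} $\chi(z,Z)$ of a space $Z$ at a point $z$ is the least cardinality of a local base at $z$. It measures how far $z$ is from being isolated: in a compact Hausdorff space and for infinite $\lambda$, the inequality $\chi(z,Z)\ge\lambda$ says that $\{z\}$ is not an intersection of fewer than $\lambda$ open sets, and for $\lambda=\omega$ it says that $z$ is not isolated. A discrete join, on the other hand, makes $\{z\}$ the intersection of two sets, one open in $\tau$ and one open in $\sigma$. Isolated points help with this, as in Example~\ref{ex:sequence}, and one may suspect that large character at every point prevents it. The following question is posed in \cite{source}.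

\begin{quote}
\emph{Is it true that for every cardinal $\lambda$ there is a compact Hausdorff self $T_1$-complementary space $Z$ such that $\chi(z,Z)\ge\lambda$ for all $z\in Z$?}
\end{quote}

The answer is yes, in ZFC, and we prove it for a smaller cardinal function. A \emph{local $\pi$-base} at $z$ is a family of nonempty open sets, not required to contain $z$, such that every neighborhood of $z$ contains a member of the family. The least size of such a family is the \emph{$\pi$-character} $\pi\chi(z,Z)$. A local base is a local $\pi$-base, so $\pi\chi(z,Z)\le\chi(z,Z)$. We write $w(Z)$ for the weight, the least size of a base, and call a space \emph{zero-dimensional} if it has a base of clopen sets.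

\begin{theorem}\label{thm:main}
Let $\lambda$ be an uncountable cardinal, $K_0$ a nonempty compact Hausdorff space, $K=K_0\times\{0,1\}^\lambda$, $\nu\ge|K|$ a cardinal, and $\kappa=2^{2^\nu}$. There is a compact Hausdorff space $Z$ such that
\begin{enumerate}
\item[(1)] $Z$ is self $T_1$-complementary, witnessed by a bijection $h$ with $h=h^{-1}$;
\item[(2)] $\pi\chi(z,Z)\ge\lambda$, hence $\chi(z,Z)\ge\lambda$, for all $z\in Z$;
\item[(3)] $|Z|=w(Z)=\kappa$, $Z$ contains a clopen copy of $K$, and $K_0$ is a retract of $Z$;
\item[(4)] if $K_0$ is zero-dimensional, so is $Z$.
\end{enumerate}
\end{theorem}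

For an arbitrary cardinal $\lambda$, apply the theorem to $\max(\lambda,\omega_1)$. With $K_0$ a point we get a zero-dimensional space that answers the question; with $K_0$ arbitrary we see that every nonempty compact Hausdorff space is a retract of a compact Hausdorff self $T_1$-complementary space with all $\pi$-characters at least $\lambda$.

Large character does have a price, and it is paid in cardinality.

\begin{proposition}\label{prop:size}
If $Z$ is an infinite compact Hausdorff self $T_1$-complementary space, then $w(Z)=|Z|$. If moreover $\chi(z,Z)\ge\lambda\ge\omega$ for all $z\in Z$, then $|Z|=w(Z)\ge 2^\lambda$.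
\end{proposition}

This excludes the first candidate that comes to mind: for infinite $\lambda$ the cube $\{0,1\}^\lambda$ has character $\lambda$ at every point, but its weight is $\lambda$ and it has $2^\lambda$ points. The cube has too few open sets. The space of Theorem~\ref{thm:main} is assembled from $\kappa$ clopen copies of $K$, which supply both the large character and the missing open sets.

Section~\ref{sec:conditions} restates complementarity in terms of $h$ and proves Proposition~\ref{prop:size}. Section~\ref{sec:model} works out a model with isolated points in which the method is visible. The space $Z$ is built in Section~\ref{sec:space} and studied in Section~\ref{sec:properties}, the bijection is built in Section~\ref{sec:bijection}, and Section~\ref{sec:complement} proves complementarity.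

\section{The join and meet conditions}\label{sec:conditions}

Let $(Z,\tau)$ be an infinite $T_1$-space, $h$ a bijection of $Z$, and $\sigma=\{h^{-1}(U):U\in\tau\}$. The words open, closed and dense refer to $\tau$. Call $F\subseteq Z$ \emph{doubly closed} if $F$ and $h(F)$ are closed; this says that $F$ is closed in $\tau$ and in $\sigma$.

\begin{lemma}\label{lem:conditions}
The topologies $\tau$ and $\sigma$ are $T_1$-complementary if and only if the following two conditions hold.
\begin{description}
\item[Join condition.] For each $x\in Z$ there are open sets $U,V$ with $U\cap h^{-1}(V)=\{x\}$.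
\item[Meet condition.] Every infinite doubly closed set equals $Z$.
\end{description}
\end{lemma}

\begin{proof}
The join is discrete if and only if each $\{x\}$ is a finite intersection of members of $\tau\cup\sigma$. Intersecting the members of $\tau$ and those of $\sigma$ separately, we get the form $U\cap h^{-1}(V)$. Both topologies are $T_1$, so $\tau\cap\sigma\supseteq\operatorname{cfin}(Z)$, and equality means that every doubly closed set other than $Z$ is finite.
\end{proof}

The join condition at $x$ says that $x$ has an open neighborhood $U$ such that $h(x)$ is an isolated point of the subspace $h(U)$. It puts no bound on the character at $x$; it asks only that $h$ scatter some neighborhood of $x$.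

We use the following textbook facts. The \v{C}ech--Stone compactification $\beta X$ of a Tychonoff space $X$ is the compact Hausdorff space containing $X$ densely to which every continuous map from $X$ to a compact Hausdorff space extends continuously.

\begin{description}
\item[Fact 1.] A discrete subspace of $X$ has at most $w(X)$ points, since distinct points are isolated by distinct basic open sets. If $w(X)$ is infinite, then $w(X\times X)=w(X)$.
\item[Fact 2.] If $X$ is an infinite compact Hausdorff space, then $w(X)\le|X|$.
\item[Fact 3] (\v{C}ech--Posp\'{\i}\v{s}il)\textbf{.} If $X$ is a nonempty compact Hausdorff space and $\chi(x,X)\ge\lambda\ge\omega$ for all $x\in X$, then $|X|\ge2^\lambda$.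
\item[Fact 4.] A Hausdorff space with a dense subset of size at most $\nu\ge\omega$ has at most $2^{2^\nu}$ points.
\item[Fact 5.] If $X$ is locally compact Hausdorff, then $X$ is open in $\beta X$. If $P$ is clopen in $X$, then $\operatorname{cl}_{\beta X}P$ is clopen in $\beta X$, meets $X$ in $P$, and has complement $\operatorname{cl}_{\beta X}(X\setminus P)$; to see this, extend the characteristic function of $P$.
\item[Fact 6.] If $E$ is an infinite discrete space, then $\beta E$ is the space of ultrafilters on $E$, and the sets $\operatorname{cl}_{\beta E}B=\{u:B\in u\}$, $B\subseteq E$, form a base. So $w(\beta E)\le 2^{|E|}$, while $|\beta E|=2^{2^{|E|}}$ (Posp\'{\i}\v{s}il).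
\end{description}

\begin{proof}[Proof of Proposition~\ref{prop:size}]
Let $h$ be a witness and $\Gamma=\{(t,h(t)):t\in Z\}$ its graph. If $U\cap h^{-1}(V)=\{x\}$, then $(U\times V)\cap\Gamma=\{(x,h(x))\}$. So the join condition makes $\Gamma$ a discrete subspace of $Z\times Z$ with $|Z|$ points, and $|Z|\le w(Z\times Z)=w(Z)$ by Fact~1. Fact~2 gives the reverse inequality, and Fact~3 gives the second assertion.
\end{proof}

\section{A model with isolated points}\label{sec:model}

Our witness will exchange two halves of the space. Suppose that $Z=D\sqcup N$ and that $f\colon D\to N$ is a bijection. The \emph{swap defined by $f$} is the map $h$ with $h|_D=f$ and $h|_N=f^{-1}$; it satisfies $h=h^{-1}$. Two consequences will be used repeatedly.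

First, it suffices to check the join condition at points of $D$: applying $h$ to $U\cap h^{-1}(V)=\{x\}$ gives $V\cap h^{-1}(U)=\{h(x)\}$.

Second, $F$ is doubly closed if and only if $h(F)$ is. If $A=F\cap D$ and $A'=h(F)\cap D$, then, since $h$ exchanges $D$ and $N$,
\begin{equation}\label{eq:swap}
F\cap N=f(A'),\qquad h(F)\cap N=f(A),\qquad F=A\cup f(A').
\end{equation}
Exchanging $F$ and $h(F)$ exchanges $A$ and $A'$, and if $F$ is infinite, then $A$ or $A'$ is infinite. For doubly closed $F$, limit points of $A$ in $N$ lie in $F\cap N$ and are sent by $f^{-1}$ into $A'$; limit points of $A'$ in $N$ are sent into $A$. If subsets of $D$ have many more limit points in $N$ than they have elements, $F$ is forced to grow.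

\begin{example}\label{ex:model}
Let $\kappa=2^{2^\omega}$ and let $D$ be discrete of size $\kappa$. Let $Y\subseteq\beta D$ be the union of the clopen sets $\operatorname{cl}_{\beta D}S$ with $S\subseteq D$ countable, let $Z_0=Y\cup\{*\}$ be the one-point compactification of the locally compact space $Y$, and let $N=Z_0\setminus D$. For countably infinite $S$ the set $\operatorname{cl}_{\beta D}S$ is a copy of $\beta\omega$, so it has $\kappa$ points by Fact~6; it is compact, so it is also the closure of $S$ in $Z_0$. There are $\kappa^\omega=\kappa$ such $S$, so $|N|=\kappa$. Let $h$ be the swap defined by \emph{any} bijection $f\colon D\to N$.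

\emph{The join condition holds.} For $x\in D$ take $U=\{x\}$ and $V=Z_0$.

\emph{Infinite doubly closed sets are large.} Let $F$ be one, with $A$ infinite, say, and let $S\subseteq A$ be countably infinite. Then $\operatorname{cl}S\cap N\subseteq F\cap N=f(A')$, so $|A'|=\kappa$. The same argument applied to $A'$ gives $|A|=\kappa$.

\emph{The meet condition can fail.} Split $D=D'\sqcup D''$ with $|D'|=|D''|=\kappa$ and put $F=\{u\in Y:D'\in u\}\cup\{*\}$. Its complement $\{u\in Y:D''\in u\}$ is open, $F\cap D=D'$, and $|F\cap N|=|N\setminus F|=\kappa$. If $f$ maps $D'$ onto $F\cap N$ and $D''$ onto $N\setminus F$, then $h(F)=F$ is an infinite doubly closed set different from $Z_0$.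
\end{example}

So counting alone makes a doubly closed set large, but $f$ has to be chosen so that a large one is everything. The model changes in two ways.

\emph{Blocks.} To get large character we replace each point of $D$ by a clopen copy of $K$, called a block, and countable sets of points by sets of at most $\nu\ge|K|$ blocks. The join condition is no longer automatic, but it holds if $f$ maps each block onto a discrete subspace. The growth argument needs points of $A$ in many different blocks, and an infinite $A$ might lie in few blocks; a strong form of discreteness of the images of blocks will exclude this.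

\emph{Steering.} A recursion of length $\kappa$ can meet $\kappa$ requirements. There are $2^\kappa$ subsets of $D$, but only $\kappa$ of size $\nu$, so the requirements will concern sets $S$ of size $\nu$ with at most one point in each block. The ideal requirement, that $f^{-1}(\operatorname{cl}S\cap N)$ be dense for every such $S$, cannot be met: there are $\kappa$ sets $S$ with pairwise disjoint closures, and a block is an open set with at most $\nu$ points, so it cannot meet all of the preimages. We can ask that the preimages accumulate at points each of whose neighborhoods contains $\kappa$ blocks. In $Z_0$ the only such point is $*$, and knowing that $*\in h(F)$ adds the single point $h(*)$ to $F$. We therefore replace $*$ by a compact space $M$ with $\kappa$ points. Then every large doubly closed set is led to one fixed set $Q=f^{-1}(M)$, and for this one set the ideal requirement can be met.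

\section{The space $Z$}\label{sec:space}

Fix $\lambda,K_0,K,\nu,\kappa$ as in Theorem~\ref{thm:main}. Then $\lambda<2^\lambda\le|K|\le\nu<\kappa$ and $\kappa^\nu=2^{2^\nu\cdot\nu}=\kappa$. A set is \emph{small} if it has at most $\nu$ elements. A union of at most $\nu$ small sets is small, and a set of size $\kappa$ has $\kappa^\nu=\kappa$ small subsets.

For a finite partial function $s$ from $\lambda$ to $\{0,1\}$ let $[s]=\{y\in\{0,1\}^\lambda:y\supseteq s\}$. The boxes $O\times[s]$, with $O\subseteq K_0$ nonempty and open, form a base of $K$. Boxes are infinite, so
\begin{equation}\label{eq:crowded}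
K\setminus T \text{ is dense in } K \text{ for every finite } T\subseteq K.
\end{equation}

Let $D=\kappa\times K$ with $\kappa$ discrete. The \emph{blocks} are the sets $D_\alpha=\{\alpha\}\times K$; they are small. For $J\subseteq\kappa$ put $D_J=J\times K$ and $C_J=\operatorname{cl}_{\beta D}D_J$. Each $D_J$ is clopen in $D$, so Fact~5 gives
\begin{equation}\label{eq:CJ}
C_J \text{ is clopen in } \beta D,\qquad C_J\cap D=D_J,\qquad C_J\cap C_{J'}=\varnothing \text{ if } J\cap J'=\varnothing;
\end{equation}
for the last statement use $C_{J'}\subseteq C_{\kappa\setminus J}=\beta D\setminus C_J$. Also $C_{J\cup J'}=C_J\cup C_{J'}$, and $C_{\{\alpha\}}=D_\alpha$ because $D_\alpha$ is compact. Put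
\[
Y=\bigcup\{C_J:J\subseteq\kappa \text{ small}\}.
\]
This is an open subspace of $\beta D$, hence locally compact Hausdorff, and $D$ is open (Fact~5) and dense in $Y$. A compact subset of $Y$ is covered by finitely many $C_J$ with $J$ small, hence by one. Since $C_J\cap D\ne D$ for small $J$, the space $Y$ is not compact, and in its one-point compactification $A(Y)=Y\cup\{*\}$ the sets $A(Y)\setminus C_J$, $J$ small, form a local base at $*$.

We now attach $M$ to $Y$ in place of $*$. Let $M$ be the one-point compactification of a discrete space of size $\kappa$. It has a base $\mathcal B$ of $\kappa$ nonempty clopen sets, namely the isolated points and the cofinite neighborhoods of the point at infinity. To say which blocks approach which points of $M$, fix a map $r\colon\kappa\to M$ with $|r^{-1}(m)|=\kappa$ for all $m\in M$. The continuous map $(\alpha,k)\mapsto r(\alpha)$ from $D$ to $M$ extends to $\beta D$; let $R\colon Y\to M$ be the restriction of the extension, and put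
\[
Z=\{(y,R(y)):y\in Y\}\cup(\{*\}\times M)\subseteq A(Y)\times M .
\]
The graph of $R$ is homeomorphic to $Y$ and equals $Z\cap(Y\times M)$, which is open in $Z$. We identify it with $Y$, and $\{*\}\times M$ with $M$, so that $Z=Y\sqcup M$. For $G\in\mathcal B$ and small $J\subseteq\kappa$ let
\[
U(G,J)=Z\cap\bigl((A(Y)\setminus C_J)\times G\bigr)=G\cup\{y\in Y\setminus C_J:R(y)\in G\}.
\]
From now on $\operatorname{cl}$ denotes closure in $Z$, and $N=Z\setminus D=(Y\setminus D)\cup M$.

\begin{lemma}\label{lem:Z}
\begin{enumerate}
\item[(i)] $Z$ is compact Hausdorff.
\item[(ii)] For small $J$, the set $C_J\subseteq Y$ is compact and clopen in $Z$. In particular every block is clopen in $Z$.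
\item[(iii)] The sets $U(G,J)$ with $m\in G$ form a local base at $m\in M$. There are at most $\kappa$ sets $U(G,J)$, and $D_\alpha\subseteq U(G,J)$ for each $\alpha$ in the set $r^{-1}(G)\setminus J$, which has size $\kappa$.
\item[(iv)] $D$ is open and dense in $Z$, and $N$ is closed.
\item[(v)] $|Z|=|D|=|M|=\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A point of $(A(Y)\times M)\setminus Z$ has the form $(y,m)$ with $y\in Y$ and $m\ne R(y)$. For disjoint open sets $G\ni m$ and $G'\ni R(y)$, the neighborhood $R^{-1}(G')\times G$ of $(y,m)$ misses $Z$. So $Z$ is closed in $A(Y)\times M$.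

(ii) $C_J$ is open in $Y$, hence in $Z$; it is compact, hence closed in $Z$.

(iii) The products $(A(Y)\setminus C_J)\times G$ with $m\in G$ form a local base at $(*,m)$ in $A(Y)\times M$. There are $\kappa\cdot\kappa^\nu=\kappa$ pairs $(G,J)$. If $\alpha\in r^{-1}(G)\setminus J$, then $D_\alpha\cap C_J=\varnothing$ by \eqref{eq:CJ} and $R$ is constant on $D_\alpha$ with value $r(\alpha)\in G$. The set $r^{-1}(G)$ contains a fiber of $r$, which has size $\kappa>|J|$.

(iv) $D$ is open and dense in the open set $Y$, and $M\subseteq\operatorname{cl}D$ by (iii).

(v) $|D|=\kappa\cdot|K|=\kappa=|M|$. For small $J$ the small set $D_J$ is dense in $C_J$, so $|C_J|\le2^{2^\nu}=\kappa$ by Fact~4. There are $\kappa$ small $J$, so $|Y|\le\kappa$.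
\end{proof}

\section{Character, retraction and dimension}\label{sec:properties}

The properties in this section do not involve the bijection.

\begin{proposition}\label{prop:char}
$\pi\chi(x,Z)\ge\lambda$ for all $x\in Z$.
\end{proposition}

\begin{proof}
Let $\{U_i:i<\theta\}$ be a family of nonempty open sets with $\theta<\lambda$. We find a neighborhood of $x$ that contains no $U_i$. The point is that $\theta$ boxes occupy only a small set of blocks and leave a coordinate of the cube free.

Since $D$ is open and dense, each $U_i$ contains a set $B_i=\{a_i\}\times O_i\times[s_i]$ with $a_i<\kappa$ and $O_i\times[s_i]$ a box. The set $J=\{a_i:i<\theta\}$ is small because $\theta<\lambda\le\nu$. If $x\notin C_J$, then $Z\setminus C_J$ is a neighborhood of $x$ that misses every $B_i$, so it contains no $U_i$.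

Let $x\in C_J$. The domains of the $s_i$ together have at most $\max(\theta,\omega)<\lambda$ elements; this is where we use that $\lambda$ is uncountable. Choose $\xi<\lambda$ outside all of them and put $P_e=\{(\alpha,k,y)\in D:y(\xi)=e\}$ for $e=0,1$. These are complementary clopen subsets of $D$, and every $B_i$ meets both. By Fact~5 the sets $W_e=C_J\cap\operatorname{cl}_{\beta D}P_e$ are open in $\beta D$ and cover $C_J$, and $W_e\cap D\subseteq P_e$. They lie in $Y$, so they are open in $Z$. The set $W_e$ that contains $x$ contains no $B_i$, hence no $U_i$.
\end{proof}

\begin{proposition}\label{prop:retract}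
$Z$ contains a clopen copy of $K$, and $K_0$ is a retract of $Z$. If $K_0$ is zero-dimensional, so is $Z$.
\end{proposition}

\begin{proof}
The block $D_0$ is a clopen copy of $K$. Let $\bar 0\in\{0,1\}^\lambda$ be the zero function and $L=\{0\}\times K_0\times\{\bar0\}$, a copy of $K_0$. The map that sends $(0,k,y)$ to $(0,k,\bar0)$ and all of $Z\setminus D_0$ to one point of $L$ is continuous, because $D_0$ is clopen, and it fixes $L$ pointwise.

Let $K_0$, hence $K$, be zero-dimensional. We first show that $\beta D$ is zero-dimensional. Let $x\in O$ with $O$ open in $\beta D$, and take a continuous $g\colon\beta D\to[0,1]$ with $g(x)=0$ and $g=1$ off $O$. For each $\alpha$, the compact set $\{g\le\frac13\}\cap D_\alpha$ is covered by finitely many clopen subsets of $D_\alpha$ contained in $\{g<\frac23\}$; let $V_\alpha$ be their union. Then $V=\bigcup_\alpha V_\alpha$ is clopen in $D$, so $\operatorname{cl}_{\beta D}V$ is clopen in $\beta D$ by Fact~5. As $D$ is dense and $\{g<\frac13\}$ is an open neighborhood of $x$,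
\[
x\in\operatorname{cl}_{\beta D}\bigl(\{g<\tfrac13\}\cap D\bigr)\subseteq\operatorname{cl}_{\beta D}V\subseteq\{g\le\tfrac23\}\subseteq O .
\]
Hence the clopen subsets of $\beta D$ contained in $Y$ form a base of $Y$. They are compact and open in $Y$, so clopen in $A(Y)$, and the basic neighborhoods $A(Y)\setminus C_J$ of $*$ are clopen as well. Thus $A(Y)$ and $M$ are zero-dimensional, and so is the subspace $Z$ of their product.
\end{proof}

\section{Strongly discrete sets and the bijection}\label{sec:bijection}

In Example~\ref{ex:model} growth came from sets whose closure is a \v{C}ech--Stone compactification of a discrete set. In $Z$ this is guaranteed when the points of the set are separated by the clopen sets $C_J$. Call a small set $J\subseteq\kappa$ a \emph{support} of $y\in Y$ if $y\in C_J$. A small set $E\subseteq Y$ is \emph{strongly discrete} if its points $e$ have pairwise disjoint supports $H_e$. Subsets of strongly discrete sets are strongly discrete.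

\begin{lemma}\label{lem:strong}
Let $E$ be strongly discrete with pairwise disjoint supports $H_e$, and let $H=\bigcup_{e\in E}H_e$.
\begin{enumerate}
\item[(i)] $C_{H_e}\cap E=\{e\}$ for $e\in E$, the set $H$ is small, and $\operatorname{cl}E\subseteq C_H\subseteq Y$.
\item[(ii)] If $E$ is infinite, then $|\operatorname{cl}E|=2^{2^{|E|}}$, and every discrete subspace of $\operatorname{cl}E$ has at most $2^{|E|}$ points.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The sets $C_{H_e}$ are pairwise disjoint by \eqref{eq:CJ}. The set $H$ is a union of at most $\nu$ small sets, so $C_H$ is a closed subset of $Z$ that lies in $Y$ and contains $E$.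

(ii) Give $E$ the discrete topology and extend the inclusion $E\to\operatorname{cl}E$ to a continuous map $\varphi\colon\beta E\to\operatorname{cl}E$. The image is compact and contains $E$, so $\varphi$ is onto. Distinct ultrafilters $u_0,u_1$ on $E$ contain disjoint sets $E_0,E_1$. With $J_j=\bigcup_{e\in E_j}H_e$ we have $\varphi(u_j)\in\operatorname{cl}E_j\subseteq C_{J_j}$, and $C_{J_0}\cap C_{J_1}=\varnothing$, so $\varphi(u_0)\ne\varphi(u_1)$. Thus $\varphi$ is a homeomorphism, and Facts~6 and~1 finish the proof.
\end{proof}

A \emph{selector} is a small set $S\subseteq D$ with at most one point in each block. For $B\subseteq D$ let $I_B=\{\alpha:B\cap D_\alpha\ne\varnothing\}$.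

\begin{lemma}\label{lem:selector}
If $S$ is an infinite selector, then $\operatorname{cl}S\cap N\subseteq C_{I_S}\setminus D\subseteq Y\setminus D$ and $|\operatorname{cl}S\cap N|=2^{2^{|S|}}$.
\end{lemma}

\begin{proof}
The point of $S$ in $D_\alpha$ has support $\{\alpha\}$, so $S$ is strongly discrete with $H=I_S$. Since $D_\alpha$ is open, $\operatorname{cl}S\cap D_\alpha\subseteq\operatorname{cl}(S\cap D_\alpha)=S\cap D_\alpha$. So $\operatorname{cl}S\cap N=\operatorname{cl}S\setminus S$, and Lemma~\ref{lem:strong} applies.
\end{proof}

For $|S|=\nu$ the set $\operatorname{cl}S\cap N$ has $\kappa$ points, as many as $Z$. This is the reason for the choice $\kappa=2^{2^\nu}$: at any stage of a recursion of length $\kappa$, such a set contains a point not yet used.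

Fix $k_0\in K$ and put $q_\alpha=(\alpha,k_0)$, $Q=\{q_\alpha:\alpha<\kappa\}$, $D_\alpha^-=D_\alpha\setminus\{q_\alpha\}$, and $N_1=\operatorname{cl}Q\cap N$. In the next lemma, (a) makes the images of blocks discrete and identifies $f^{-1}(M)$, while (b) and (c) are the two steering requirements of Section~\ref{sec:model}.

\begin{lemma}\label{lem:f}
There is a bijection $f\colon D\to N$ such that
\begin{enumerate}
\item[(a)] $f(Q)=M$, and for each $\alpha$ the set $f(D_\alpha^-)\subseteq Y\setminus D$ is strongly discrete;
\item[(b)] $M\subseteq\operatorname{cl}f^{-1}(\operatorname{cl}S\cap N)$ for every selector $S$ with $|S|=\nu$;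
\item[(c)] $f^{-1}(N_1)$ is dense in $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $f|_Q$ be any bijection from $Q$ onto $M$. It remains to define a bijection from $D\setminus Q$ onto $Y\setminus D$. Surjectivity and (b) prescribe values that need not lie in $N_1$ and whose supports we cannot choose freely, which conflicts with (a) and (c). The conflict disappears if each block receives at most one such value, and receives it first.

Consider the following tasks:
\begin{itemize}
\item type 1: a point $x\in D\setminus Q$, to be put into the domain;
\item type 2: a point $z\in Y\setminus D$, to be put into the range;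
\item type 3: a triple $(S,G,J)$ with $S$ a selector, $|S|=\nu$, $G\in\mathcal B$ and $J\subseteq\kappa$ small.
\end{itemize}
There are $\kappa$ tasks of type 1 and at most $\kappa$ of each other type, by Lemma~\ref{lem:Z}(v) and $\kappa^\nu=\kappa$. List all tasks in order type $\kappa$ and treat them recursively, defining $f$ at no more than one new point per task. Together with $f(x)\in Y\setminus D$ we choose a support $H_x$ of $f(x)$, and we maintain that $f$ is injective and
\begin{equation}\label{eq:invariant}
H_x\cap H_{x'}=\varnothing \text{ whenever } x\ne x' \text{ lie in the same } D_\alpha^-.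
\end{equation}
Before any given task, $f$ has been defined at fewer than $\kappa$ points of $D\setminus Q$. So fewer than $\kappa$ points of $Y\setminus D$ are \emph{used} as values, and all but fewer than $\kappa$ indices $\alpha$ are \emph{fresh}, meaning that $f$ is defined at no point of $D_\alpha^-$.

\emph{Type 1.} Suppose that $x\in D_\alpha^-$ and $f(x)$ is undefined. The supports $H_{x'}$ already chosen for points $x'\in D_\alpha^-$ have a small union, because $D_\alpha$ is small. Choose $J\subseteq\kappa$ disjoint from this union with $|J|=\nu$. The set $S=\{q_\beta:\beta\in J\}$ is a selector contained in $Q$, so by Lemma~\ref{lem:selector} the set $\operatorname{cl}S\cap N$ has $\kappa$ points and lies in $N_1\cap(C_J\setminus D)$. Let $f(x)$ be an unused point of it and $H_x=J$.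

\emph{Type 2.} Suppose that $z$ is unused. Choose a fresh $\alpha$ and any $x\in D_\alpha^-$, put $f(x)=z$, and let $H_x$ be any support of $z$.

\emph{Type 3.} The set $r^{-1}(G)\setminus J$ has size $\kappa$, so it contains a fresh $\alpha$. Choose $x\in D_\alpha^-$; then $x\in U(G,J)$ by Lemma~\ref{lem:Z}(iii). By Lemma~\ref{lem:selector} there is an unused point in $\operatorname{cl}S\cap N\subseteq C_{I_S}\setminus D$. Let $f(x)$ be such a point and $H_x=I_S$.

In types 2 and 3, \eqref{eq:invariant} is preserved because $x$ is the first point of $D_\alpha^-$ at which $f$ is defined. The tasks of types 1 and 2 make $f\colon D\setminus Q\to Y\setminus D$ a bijection, and (a) follows from \eqref{eq:invariant}. For (b), every basic neighborhood $U(G,J)$ of a point of $M$ contains the point $x\in f^{-1}(\operatorname{cl}S\cap N)$ chosen for the task $(S,G,J)$. For (c), a task of type 2 or 3 uses a fresh index, which is not fresh afterwards. So at most one point of $D_\alpha^-$ is treated by such a task, and all others are treated by type 1 and mapped into $N_1$. Hence $f^{-1}(N_1)$ omits at most two points of each block, and it is dense in $D$ by \eqref{eq:crowded}.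
\end{proof}

\begin{remark}
The last step needs blocks without isolated points: if an omitted point were isolated in its block, $f^{-1}(N_1)$ would not be dense. The absence of isolated points makes the join condition harder to satisfy than in Example~\ref{ex:model}, but it is what lets the meet condition tolerate the exceptional values of $f$.
\end{remark}

\section{Complementarity}\label{sec:complement}

Let $f$ be as in Lemma~\ref{lem:f} and let $h$ be the swap defined by $f$. We verify the two conditions of Lemma~\ref{lem:conditions}.

\begin{lemma}\label{lem:discrete}
Each $f(D_\alpha)$ is a discrete subspace of $Z$, and the join condition holds.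
\end{lemma}

\begin{proof}
Let $E=f(D_\alpha^-)$, with pairwise disjoint supports $H_e$ and $H=\bigcup_eH_e$. Then $f(D_\alpha)=E\cup\{f(q_\alpha)\}$ with $f(q_\alpha)\in M$. By Lemma~\ref{lem:strong}(i), the open set $C_{H_e}\subseteq Y$ meets $f(D_\alpha)$ only in $e$, and the open set $Z\setminus C_H\supseteq M$ meets $f(D_\alpha)$ only in $f(q_\alpha)$. For the second statement we used that $H$ is small, which is why $\nu\ge|K|$ is assumed.

Given $x\in D_\alpha$, take an open $V$ with $V\cap f(D_\alpha)=\{f(x)\}$. Then $D_\alpha$ is open and $D_\alpha\cap h^{-1}(V)=\{x\}$. By Section~\ref{sec:model}, points of $D$ suffice.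
\end{proof}

For the meet condition we must find large selectors in $A$ or $A'$. The simplest threat is $F=D_\alpha$, which is infinite and closed. It is not doubly closed, because an infinite discrete subspace of a compact space is not closed. The next lemma makes this quantitative: a closed set $f(B)$ with infinitely many points from one block contains a copy of a \v{C}ech--Stone compactification, which cannot be covered by few discrete subspaces.

\begin{lemma}\label{lem:spread}
If $B\subseteq D$ is infinite and $f(B)$ is closed in $Z$, then $|I_B|=|B|$.
\end{lemma}

\begin{proof}
Suppose that $\theta=|B\cap D_\alpha|$ is infinite, and let $T=B\cap D_\alpha^-$, so that $|T|=\theta$. By Lemma~\ref{lem:f}(a) the set $f(T)$ is strongly discrete, so $X=\operatorname{cl}f(T)$ has $2^{2^\theta}$ points by Lemma~\ref{lem:strong}(ii). Since $f(B)$ is closed,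
\[
X\subseteq f(B)\subseteq\bigcup_{\beta\in I_B}f(D_\beta).
\]
Each $X\cap f(D_\beta)$ is discrete by Lemma~\ref{lem:discrete}, so it has at most $2^\theta$ points by Lemma~\ref{lem:strong}(ii). Therefore $|I_B|\cdot2^\theta\ge2^{2^\theta}$, which forces $|I_B|\ge2^{2^\theta}>\theta$.

So each $B\cap D_\alpha$ is finite or has fewer than $|I_B|$ points. If $I_B$ were finite, all $B\cap D_\alpha$ would be finite, and so would $B$. Hence $I_B$ is infinite, every $B\cap D_\alpha$ has at most $|I_B|$ points, and $|B|\le|I_B|\cdot|I_B|=|I_B|\le|B|$.
\end{proof}

\begin{proposition}\label{prop:meet}
The meet condition holds.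
\end{proposition}

\begin{proof}
Let $F$ be infinite and doubly closed, $A=F\cap D$ and $A'=h(F)\cap D$. Hypothesis and conclusion do not change when $F$ and $h(F)$ are exchanged. Since $N$ is closed, \eqref{eq:swap} shows that $f(A)$ and $f(A')$ are closed, so Lemma~\ref{lem:spread} applies to whichever of $A,A'$ is infinite. Since $F$ is closed, \eqref{eq:swap} also gives
\begin{equation}\label{eq:bounce}
\operatorname{cl}B\cap N\subseteq f(A'),\ \text{ that is, }\ f^{-1}(\operatorname{cl}B\cap N)\subseteq A'\subseteq h(F),\qquad\text{for all } B\subseteq A .
\end{equation}
Property (b) of Lemma~\ref{lem:f} concerns only selectors of size exactly $\nu$, since these are the ones known to have $\kappa$ limit points. So we first show that $F$ is large enough to provide one.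

\emph{Growth: $\max(|A|,|A'|)>\nu$.} Suppose that $A$ and $A'$ are small. One of them is infinite, say $A$. Choosing one point of $A$ from each block that meets $A$ gives a selector $S\subseteq A$ with $|S|=|I_A|=|A|$. By \eqref{eq:bounce} and Lemma~\ref{lem:selector}, $|A'|\ge2^{2^{|A|}}>|A|$. Then $A'$ is infinite, and the same argument with $F$ and $h(F)$ exchanged gives $|A|>|A'|$, a contradiction.

\emph{Steering: $F=Z$.} Exchanging $F$ and $h(F)$ if necessary, let $|A|>\nu$. Then $|I_A|>\nu$, so $A$ contains a selector $S$ with $|S|=\nu$. We pass three times between $F$ and $h(F)$.

By \eqref{eq:bounce} with $B=S$, the closed set $h(F)$ contains $f^{-1}(\operatorname{cl}S\cap N)$, so it contains $M$ by Lemma~\ref{lem:f}(b).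

By \eqref{eq:swap}, $M\subseteq h(F)\cap N=f(A)$. Since $M=f(Q)$ and $f$ is injective, $Q\subseteq A$.

By \eqref{eq:bounce} with $B=Q$, the closed set $h(F)$ contains $f^{-1}(N_1)$, which is dense in $D$ by Lemma~\ref{lem:f}(c) and hence dense in $Z$. So $h(F)=Z$, and $F=Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $Z$ is compact Hausdorff by Lemma~\ref{lem:Z}(i). Assertion (1) follows from Lemmas~\ref{lem:conditions} and~\ref{lem:discrete} and Proposition~\ref{prop:meet}, and (2) is Proposition~\ref{prop:char}. We have $|Z|=\kappa$ by Lemma~\ref{lem:Z}(v), so $w(Z)=\kappa$ by (1) and Proposition~\ref{prop:size}. The rest of (3), and (4), are Proposition~\ref{prop:retract}.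
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Compact self $T_1$-complementary spaces without isolated points},
\texttt{https://distantreader.org/stacks/journals/agt/agt-1739.pdf}

\end{thebibliography}
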